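# Isotropy over function fields of quadrics for forms congruent to a Pfister form

## 1. Forms, Pfister forms and function fields

Throughout, $F$ is a field of characteristic different from $2$, and "form" means nondegenerate quadratic form. The Witt ring is $WF$. We write equations such as $\varphi=\gamma+\pi$ in $WF$, and keep $\cong$ for isometry. We write $q_1\subset q$ if $q\cong q_1\perp q_2$ for some $q_2$, and we call $q_1,q_2$ similar if $q_1\cong cq_2$ for some $c\in F^*$. The set of nonzero values of $q$ is $D(q)$, and $G(q)=\{c\in F^*: cq\cong q\}$. The anisotropic part of $q$ is $q_{an}$, and $q_K=q\otimes K$ for a field extension $K/F$.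

**Definition (Pfister forms).** An $n$-fold Pfister form is $\langle\langle a_1,\dots,a_n\rangle\rangle=\langle 1,-a_1\rangle\otimes\cdots\otimes\langle1,-a_n\rangle$. The set of these is $P_nF$, and $GP_nF$ is the set of forms similar to one of them.

For example $\langle\langle a,b\rangle\rangle=\langle1,-a,-b,ab\rangle$.

**Definition (neighbors).** A form $\tau$ is a Pfister neighbor of $\gamma\in P_mF$ if $\tau$ is similar to a subform of $\gamma$ and $\dim\tau>2^{m-1}$.

For example $\langle1,-a,-b\rangle$ is a neighbor of $\langle\langle a,b\rangle\rangle$. If $\gamma$ is hyperbolic, then each neighbor $\tau$ is isotropic: its space has more than half the dimension of $\gamma$, so it meets a totally isotropic subspace of dimension $2^{m-1}$.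

**Definition (function fields).** For a form $\psi$ of dimension $\ge2$ that is not the hyperbolic plane, $F(\psi)$ is the function field of the projective quadric $\psi=0$.

If $a$ is not a square, then $F(\langle1,-a\rangle)=F(\sqrt a)$. The field $F(\langle 1,-a,-b\rangle)$ is the function field of the conic $X^2=aY^2+bZ^2$. Over it $\langle\langle a,b\rangle\rangle$ is isotropic. In general $\psi$ becomes isotropic over $F(\psi)$.

**Definition (generic splitting tower).** Put $F_0=F$, $q_0=q_{an}$, $F_{i+1}=F_i(q_i)$ and $q_{i+1}=(q_{F_{i+1}})_{an}$, and stop when $\dim q_h\le1$.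

Dimensions drop strictly, so the tower is finite. If $q$ has even dimension and is not hyperbolic, the last nonzero form $q_{h-1}$ lies in some $GP_dF_{h-1}$, and $d$ is the (Knebusch) degree of $q$. Odd-dimensional forms have degree $0$, and hyperbolic forms have degree $\infty$. For example, an anisotropic $\pi\in P_mF$ is hyperbolic over $F(\pi)$, so its tower has one step and its degree is $m$.

**Definition (the ideals).** $J_mF$ is the ideal of $WF$ of classes of forms of degree $\ge m$. It coincides with $I^mF$, the $m$-th power of the ideal $IF$ of even-dimensional forms. We use it only as $I^mF$.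

Two computations will recur. If $\pi\in P_nF$ and $c\in F^*$, then $\pi-c\pi=\pi\otimes\langle1,-c\rangle\in I^{n+1}F$. Hence $\pi\otimes\tau\equiv(\dim\tau)\,\pi$ modulo $I^{n+1}F$ for every form $\tau$. Also $2\pi=\pi\otimes\langle1,1\rangle\in I^{n+1}F$.

**Definition (excellence).** An extension $K/F$ is excellent if for every form $q$ over $F$ the form $(q_K)_{an}$ is $\eta_K$ for some form $\eta$ over $F$.

For example $F(\sqrt a)/F$, with $a$ not a square, is excellent. By (F5) below, an anisotropic form that becomes isotropic over $F(\sqrt a)$ contains a multiple of $\langle1,-a\rangle$. Splitting these off one at a time gives $q_{an}\cong\langle1,-a\rangle\otimes\rho\perp\eta$ with $\eta_{F(\sqrt a)}$ anisotropic, and the first summand becomes hyperbolic.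

The textbook facts we use are the following. They can be found in Lam, *Introduction to Quadratic Forms over Fields*, and Elman–Karpenko–Merkurjev, *The Algebraic and Geometric Theory of Quadratic Forms*.

* **(F1)** Witt's theorems: decomposition, cancellation, and extension of isometries. In particular forms of the same dimension and the same Witt class are isometric, and the anisotropic form is the one of least dimension in its class.
* **(F2)** If $\pi$ is a Pfister form, then $\pi$ isotropic implies $\pi$ hyperbolic, and $D(\pi)=G(\pi)$; so $D(\pi)$ is a group.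
* **(F3)** Arason–Pfister: an anisotropic form $\ne0$ in $I^mF$ has dimension $\ge2^m$. An anisotropic form of dimension $2^m$ in $I^mF$ lies in $GP_mF$.
* **(F4)** If $q$ is isotropic (and not the hyperbolic plane), $F(q)/F$ is purely transcendental. Purely transcendental extensions keep anisotropic forms anisotropic. If $\dim q\ge3$, the quadric stays integral over every extension $L/F$; hence $F(q)\subset L(q)$, and $F$ is algebraically closed in $F(q)$.
* **(F5)** Let $\pi$ be an anisotropic Pfister form. An anisotropic form that becomes hyperbolic over $F(\pi)$ is $\cong\pi\otimes\rho$ for some $\rho$. If it is itself a Pfister form, it is $\cong\pi\otimes\langle\langle e_1,\dots\rangle\rangle$. For $\pi=\langle1,-\Delta\rangle$ the field is $F(\sqrt\Delta)$. Also, an anisotropic form that becomes isotropic over $F(\sqrt a)$ contains a form similar to $\langle1,-a\rangle$.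
* **(F6)** Subform theorem: if $\sigma$ is anisotropic and $\sigma_{F(\psi)}$ is hyperbolic, then $ab\,\psi\subset\sigma$ for all $a\in D(\sigma)$, $b\in D(\psi)$.
* **(F7)** Springer: every form over $K((x))$ is $\cong q_1\perp xq_2$ with $q_1,q_2$ over $K$, and it is anisotropic iff $q_1$ and $q_2$ are. Moreover $K((x))^*$ modulo squares is generated by $K^*$ modulo squares and by $x$, which is independent of it.

Three consequences follow. From (F2): a form $c\pi$ with $\pi\in P_mF$ that represents $1$ is isometric to $\pi$, since $c\in D(\pi)=G(\pi)$; in particular similar Pfister forms are isometric. From (F1): if $\varphi,\theta$ are anisotropic and $\varphi\perp-\theta$ has Witt index $i$, then $\varphi$ and $\theta$ have a common subform of dimension $i$. Indeed, take a totally isotropic subspace $X$ of dimension $i$. Its projections to the two summands are injective, since a kernel vector would be an isotropic vector of $\varphi$ or of $\theta$. The images carry isometric forms, which are anisotropic and hence nondegenerate. Finally, from (F4): if $\varphi_{K}$ is isotropic for some $K\subset L$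 with $L/F$ purely transcendental, then $\varphi$ is isotropic.

## 2. Monomial fields: forms as sets of square classes

**Definition.** Let $k$ be an algebraically closed field of characteristic $\ne2$. A monomial field is $\Lambda=k((x_1))\cdots((x_M))$. Put $G=\Lambda^*/\Lambda^{*2}$. By (F7), $G\cong\mathbb F_2^M$ with basis $x_1,\dots,x_M$. For a finite set $S\subset G$, let $\langle S\rangle$ be the diagonal form with entries $S$.

Here $-1$ is a square, so $\langle\langle a\rangle\rangle\cong\langle1,a\rangle$ and $\langle a,a\rangle$ is hyperbolic. For example, over $k((s))((t))$ the form $\langle\langle s,t\rangle\rangle$ is $\langle S\rangle$ for $S=G=\{1,s,t,st\}$.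

**Lemma 1.** Over a monomial field $\Lambda$:

* (a) Each $\langle S\rangle$ is anisotropic, and each anisotropic form is $\langle S\rangle$ for a unique $S$.
* (b) $\langle S_1\rangle\subset\langle S\rangle$ iff $S_1\subset S$. Also $c\langle S\rangle=\langle cS\rangle$.
* (c) An anisotropic $r$-fold Pfister form is $\langle\Gamma\rangle$ for a subgroup $\Gamma\le G$ of order $2^r$.

*Proof.* (a) We show that $\langle S\rangle$ is anisotropic by induction on $M$. For $M=0$ the set $S$ is empty or $\{1\}$. For $M\ge1$ write $S=S_0\cup x_MS_1$ with $S_0,S_1$ in the subgroup generated by $x_1,\dots,x_{M-1}$. Then $\langle S\rangle=\langle S_0\rangle\perp x_M\langle S_1\rangle$ is anisotropic by (F7). An anisotropic form is diagonal, and its entries have distinct classes because $\langle a,a\rangle$ is hyperbolic. So it is some $\langle S\rangle$. If $\langle S\rangle\cong\langle S'\rangle$, then $0=\langle S\rangle+\langle S'\rangle$ in $W\Lambda$. Common entries cancel in pairs, so the anisotropic form on the symmetric difference of $S$ and $S'$ is $0$, and $S=S'$.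

(b) If $\langle S\rangle\cong\langle S_1\rangle\perp\langle S_2\rangle$, then $S_1\cap S_2=\emptyset$ because $\langle a,a\rangle$ is hyperbolic, and uniqueness gives $S=S_1\cup S_2$. The rest is clear.

(c) The entries of $\langle\langle a_1,\dots,a_r\rangle\rangle$ are the $2^r$ products of subsets of $\{a_1,\dots,a_r\}$. Anisotropy makes them distinct, and they form the subgroup generated by the $a_i$. $\square$

## 3. Which quadrics make $\varphi$ isotropic?

Let $n\ge1$. Take a form $\varphi$ of dimension $2^{n+1}$ that is, modulo $I^{n+1}F$, an $n$-fold Pfister form $\pi$. For which $\psi$ does $\varphi$ acquire a zero over the function field of $\psi$? Two reasons are evident, and "On Quadratic Forms of Height Two" is the source of the conjecture that there is no other.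

**Conjecture.** Let $\varphi,\pi\in WF$ be anisotropic with $\dim\varphi=2^{n+1}$, $\pi\in P_nF$ and $\varphi\equiv\pi\pmod{J_{n+1}F}$. Let $\psi$ be anisotropic with $\dim\psi\ge2$. Then the following are equivalent:

1. $\varphi_{F(\psi)}$ is isotropic.
2. $\psi$ is similar to a subform of $\varphi$, or $\psi$ is similar to a subform of some $\gamma\in P_{n+1}F$ and $\varphi$ contains a Pfister neighbor of $\gamma$.

That (2) implies (1) is quick. Over $F(\psi)$ the form $\psi$ is isotropic, which settles the first clause. In the second clause $\gamma$ becomes isotropic, hence hyperbolic, so its neighbor inside $\varphi$ becomes isotropic. It is also known that (1) and (2) are equivalent when $F(\pi)/F$ is excellent, which always holds for $n=1,2$. The question is whether (1) implies (2) for all $n$ without excellence. The answer is no.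

**Theorem A.** Let $k$ be an algebraically closed field of characteristic $\ne2$, let $n\ge3$ and $4\le m\le10$. There are a field $F_n\supset k$ and anisotropic forms $\varphi_n$ (of dimension $2^{n+1}$), $\pi_n\in P_nF_n$ and $\psi$ (of dimension $m$) over $F_n$ with $\varphi_n\equiv\pi_n\bmod I^{n+1}F_n$, such that (1) holds and (2) fails. (By the known result just quoted, $F_n(\pi_n)/F_n$ is then not excellent.)

**Theorem B.** In the situation of the conjecture, for all $n\ge1$ and with no excellence assumption, (1) implies (2) if $\dim\psi=2$, or $\dim\psi\ge2^{n+1}-1$, or $\psi$ is a Pfister neighbor of some $\gamma\in P_{n+1}F$.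

So the conjecture is false for every $n\ge3$, in every characteristic $\ne2$, and it holds over all fields exactly when $n\le2$. These notes do not decide whether there are counterexamples in other dimensions, for example $\dim\psi=3$ and $n\ge3$.

## 4. Binary $\psi$, and four-dimensional $\varphi$

**Binary $\psi$.** If $\dim\psi=2$, then $\psi$ is similar to $\langle1,-a\rangle$ with $a$ not a square, and $F(\psi)=F(\sqrt a)$. If $\varphi_{F(\sqrt a)}$ is isotropic, (F5) says that $\varphi$ contains a form similar to $\langle1,-a\rangle$, that is, to $\psi$. So (2) holds. This is the first case of Theorem B.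

**A case with $n=1$.** Let $F=k((s))((t))((d))$, $\varphi=\langle s,t,st,d\rangle$ and $\pi=\langle1,d\rangle$. In $WF$ we have $\langle\langle s,t\rangle\rangle+\pi=\langle1,s,t,st\rangle+\langle1,d\rangle=\varphi$, so $\varphi\equiv\pi\bmod I^2F$. Take $\psi=\langle1,s,t,st\rangle$. Then $\varphi$ contains the neighbor $\langle s,t,st\rangle$ of $\psi$, so the second clause of (2) holds. The first clause fails: a similarity would give $z\{1,s,t,st\}=\{s,t,st,d\}$ in $G$. Multiplying all elements gives $z^4\cdot1=1$ on the left and $d$ on the right. So the second clause cannot be dropped. The counterexample will use $\alpha\otimes\langle s,t,st,d\rangle$ with $\alpha$ a two-fold Pfister form, and the same product will decide the matter at the end.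

## 5. Passing to $F(\pi)$, where $\varphi$ becomes a Pfister form up to a scalar

For the rest of the notes, $\varphi$ and $\pi$ are as in the conjecture, and $\Omega=F(\pi)$.

**Lemma 2.** $\varphi_\Omega$ is anisotropic and lies in $GP_{n+1}\Omega$. Moreover $\pi\notin I^{n+1}F$ and $\varphi\notin I^{n+1}F$.

*Proof.* The form $\pi$ is anisotropic of dimension $2^n$, so $\pi\notin I^{n+1}F$ by (F3), and hence $\varphi\notin I^{n+1}F$. Over $\Omega$ the form $\pi$ is hyperbolic, so $\varphi_\Omega\in I^{n+1}\Omega$. If $\varphi_\Omega$ were isotropic, its anisotropic part would have dimension $<2^{n+1}$, so $\varphi_\Omega$ would be hyperbolic by (F3). By (F5), $\varphi\cong\pi\otimes\rho$ with $\dim\rho=2$, so $\varphi\in I^{n+1}F$, which we excluded. Now (F3) gives $\varphi_\Omega\in GP_{n+1}\Omega$. $\square$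

**Lemma 3.** Suppose (1) holds and $\dim\psi\ge3$, and let $x\in D(\varphi)$, $y\in D(\psi)$. Then $xy\,\psi_\Omega\subset\varphi_\Omega$. In particular $\dim\psi\le2^{n+1}$.

*Proof.* The form $\sigma=x\varphi_\Omega$ lies in $GP_{n+1}\Omega$ and represents $x^2$, hence $1$. So it is an anisotropic Pfister form. Since $F(\psi)\subset\Omega(\psi)$, it becomes isotropic, hence hyperbolic, over $\Omega(\psi)$. By (F6) with $1\in D(\sigma)$ and $y\in D(\psi)$ we get $y\psi_\Omega\subset x\varphi_\Omega$. Multiply by $x$. $\square$

For instance, with $\varphi=\langle s,t,st,d\rangle$ as in Section 4 and $\psi=\langle1,d,t\rangle$, condition (1) fails. Here $\Omega=F(\sqrt d)$, and $\psi_\Omega\cong\langle1,1,t\rangle$ is isotropic, while $\varphi_\Omega$ is anisotropic.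

The converse also holds, at least for $n\ge2$.

**Lemma 4.** Let $n\ge2$ and let $\psi$ be anisotropic with $\dim\psi\ge3$. If $\psi_\Omega$ is similar to a subform of $\varphi_\Omega$, then (1) holds.

*Proof.* Let $K=F(\psi)$ and suppose that $\varphi_K$ is anisotropic. The field $K(\pi)$ contains $\Omega$ (as $\dim\pi\ge3$), so over it a multiple of $\psi$ is a subform of $\varphi$. As $\psi$ is isotropic over $K$, the form $\varphi_{K(\pi)}$ is isotropic. So $K(\pi)/K$ is not purely transcendental, and $\pi_K$ is anisotropic by (F4). Thus $\varphi_K,\pi_K$ satisfy the hypotheses of the conjecture over $K$, and Lemma 2 over $K$ says that $\varphi_{K(\pi)}$ is anisotropic, a contradiction. $\square$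

**The natural strategy.** Assume (1) and $\dim\psi\ge3$. By Lemma 3, $\varphi_\Omega\cong xy\,\psi_\Omega\perp\eta'$ with a form $\eta'$ over $\Omega$. Suppose that $\eta'\cong\eta_\Omega$ with $\eta$ over $F$. Then $\theta=xy\psi\perp\eta$ is a form over $F$ with $\theta_\Omega\cong\varphi_\Omega$, and it contains a multiple of $\psi$. Proposition 5 in the next section says that such a $\theta$ is either similar to $\varphi$, or similar to some $\gamma\in P_{n+1}F$ of which $\varphi$ contains a neighbor. In both cases (2) follows. If $\Omega/F$ is excellent, the descent is automatic: $\eta'$ is the anisotropic part of $(\varphi\perp-xy\psi)_\Omega$.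

The strategy stops at exactly this point: in general nothing makes the complement $\eta'$ come from $F$. If $\dim\eta'\le1$, the determinant does it. If $\psi$ is a neighbor of some $\gamma\in P_{n+1}F$, we can replace $\psi$ by $\gamma$. These two observations give Theorem B. A counterexample needs a complement that does not descend.

## 6. Forms over $F$ that become isometric to $\varphi$ over $F(\pi)$

**Proposition 5.** Let $\theta$ be a form over $F$ with $\dim\theta=2^{n+1}$ and $\theta_\Omega\cong\varphi_\Omega$. Then either $\theta$ is similar to $\varphi$, or $\theta$ is similar to some $\gamma\in P_{n+1}F$ and $\varphi$ contains a subform of dimension $3\cdot2^{n-1}>2^n$ which is similar to a subform of $\gamma$.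

**Step 1: arrange a common value, and bound the difference.** Let $x\in D(\varphi)$, $y\in D(\theta)$. The form $x\varphi_\Omega$ is a Pfister form, and $y\theta_\Omega\cong y\varphi_\Omega$ is similar to it and represents $1$. So the two are isometric, that is, $xy\,\theta_\Omega\cong\varphi_\Omega$. The claim is unchanged if $\theta$ is replaced by $xy\theta$, which represents $x$. So we may assume $D(\varphi)\cap D(\theta)\ne\emptyset$. Note that $\theta$ is anisotropic, since $\theta_\Omega$ is.

The form $\varphi\perp-\theta$ is hyperbolic over $\Omega$, so by (F5) its anisotropic part is $\pi\otimes\tau$ for some $\tau$. It is isotropic, so $2^n\dim\tau\le2^{n+2}-2$ and $\dim\tau\le3$. In $WF$,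
$$\varphi=\theta+\pi\otimes\tau,\qquad \theta\equiv(1+\dim\tau)\,\pi\bmod I^{n+1}F, \tag{E1}$$
where the congruence uses $\varphi\equiv\pi$, $\pi\otimes\tau\equiv(\dim\tau)\pi$ and $2\pi\in I^{n+1}F$. If $\dim\tau=0$, then $\varphi\cong\theta$ and we are done.

**Step 2: $\dim\tau$ odd makes $\theta$ a multiple of a Pfister form.** By (E1), $\theta\in I^{n+1}F$. It is anisotropic of dimension $2^{n+1}$, so $\theta\cong x\gamma$ with $\gamma\in P_{n+1}F$ anisotropic and $x\in F^*$ (a new letter $x$). We must find the large subform of $\varphi$.

**Step 3: the subform when $\dim\tau=1$.** The Witt index of $\varphi\perp-\theta$ is $\frac12(2^{n+2}-2^n)=3\cdot2^{n-1}$, so $\varphi$ and $\theta\cong x\gamma$ have a common subform of this dimension.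

**Step 4: the subform when $\dim\tau=3$.** We want to write $\varphi$ as a multiple of $\gamma$ plus a multiple of $\pi$. Let $\tau=\langle a,a',a''\rangle$, $e_0=aa'a''$ and $\delta=\pi\otimes\langle\langle-aa',-aa''\rangle\rangle\in P_{n+2}F$. Since $\langle\langle-aa',-aa''\rangle\rangle\cong\langle1,aa',aa'',a'a''\rangle$, we have $a\delta\cong\pi\otimes\langle a,a',a'',e_0\rangle$. So $\pi\otimes\tau$, of dimension $3\cdot2^n>2^{n+1}$, is a neighbor of $\delta$. As $\pi\otimes\tau$ is anisotropic, so is $\delta$. In $WF$,
$$\varphi=x\gamma+a\delta-e_0\pi. \tag{E2}$$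

First, $\gamma$ divides $\delta$. Over $F(\gamma)$ the form $\gamma$ is hyperbolic, so $\varphi=\pi\otimes\tau$ in $W(F(\gamma))$, while $\dim\varphi=2^{n+1}<3\cdot2^n=\dim(\pi\otimes\tau)$. So $\pi\otimes\tau$ is isotropic over $F(\gamma)$, and $\delta_{F(\gamma)}$ is hyperbolic. By (F5), $\delta\cong\gamma\otimes\langle1,-e\rangle$ for some $e\in F^*$. In particular $D(\gamma)\subset D(\delta)$.

Next, the scalar $a$ can be traded for $-x$. The form $x\gamma\perp a\delta$ has dimension $3\cdot2^{n+1}$, but by (E2) its class is $\varphi+e_0\pi$, which is represented in dimension $3\cdot2^n$. So it is isotropic. As $\gamma$ and $\delta$ are anisotropic, there are $g\in D(\gamma)$, $h\in D(\delta)$ with $xg=-ah$. Modulo squares, $-xa=gh\in D(\gamma)D(\delta)\subset D(\delta)=G(\delta)$. Hence $a\delta\cong-x\delta$.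

Now substitute in (E2):
$$\varphi=x\gamma-x\gamma\otimes\langle1,-e\rangle-e_0\pi=xe\,\gamma-e_0\pi .$$
So $\varphi\perp-xe\gamma$, of dimension $2^{n+2}$, has anisotropic part of dimension $2^n$ and Witt index $3\cdot2^{n-1}$. Hence $\varphi$ and $xe\gamma$ have a common subform of dimension $3\cdot2^{n-1}$.

**Step 5: for $\dim\tau=2$, find values of $\varphi$ and $\theta$ with a controlled ratio.** Let $\tau=\langle c,c'\rangle$, $a=-cc'$ and $\chi=\pi\otimes\langle1,-a\rangle\in P_{n+1}F$. Then $c\chi\cong\pi\otimes\tau$ is anisotropic of dimension $2^{n+1}$, and $\varphi=\theta+c\chi$ in $WF$. The Witt index of $\varphi\perp-\theta$ is $\frac12(2^{n+2}-2^{n+1})=2^n$. So $\varphi\cong\mu\perp\varphi_1$ and $\theta\cong\mu\perp\theta_1$, with $\mu,\varphi_1,\theta_1$ all of dimension $2^n$. By comparing classes and dimensions, $\varphi_1\perp-\theta_1\cong c\chi$ on a space $Z$ of dimension $2^{n+1}$.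

Pick $v_0\ne0$ in the space of $\varphi_1$ and put $f=\varphi_1(v_0)\neq0$. Since $f\in D(c\chi)$ and $D(\chi)=G(\chi)$, we get $c\chi\cong f\chi\cong f\pi\perp-af\pi$. The summand $f\pi$ represents $f$, so by Witt's theorem we can choose $Z=Z_1\perp Z_2$ with $Z_1\cong f\pi$, $Z_2\cong-af\pi$ and $v_0\in Z_1$. Both $Z_2$ and the space of $-\theta_1$ are orthogonal to $v_0$. They have dimension $2^n$ each, inside $v_0^\perp$ of dimension $2^{n+1}-1$. So they share a nonzero vector. If its value is $-h$, then $h\in D(\theta_1)$ and $h=afp$ with $p\in D(\pi)$. Put $r=fh$; modulo squares $r\equiv ap$.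

**Step 6: for $\dim\tau=2$, show $\varphi\cong r\theta$.** By (E1), $\theta\equiv3\pi\equiv\pi\bmod I^{n+1}F$. Multiplying by $\langle\langle r\rangle\rangle=\langle1,-r\rangle$ and using $p\in G(\pi)$,
$$\theta\otimes\langle\langle r\rangle\rangle\equiv\pi\otimes\langle1,-ap\rangle\cong\pi\otimes\langle1,-a\rangle=\chi\bmod I^{n+2}F .$$
Also $c\chi\equiv-\chi\bmod I^{n+2}F$, because $\chi\otimes\langle1,c\rangle\in I^{n+2}F$. Hence
$$\varphi-r\theta=c\chi+\theta\otimes\langle1,-r\rangle\in I^{n+2}F .$$
The form $\varphi\perp-r\theta$ has dimension $2^{n+2}$. It is isotropic, because $f\in D(\varphi)$ and $r\theta$ represents $rh=fh^2$. By (F3) it is hyperbolic, so $\varphi\cong r\theta$. $\square$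

**Proof of Theorem B.** The case $\dim\psi=2$ is in Section 4. Assume (1) and $\dim\psi\ge3$, and let $x\in D(\varphi)$, $y\in D(\psi)$. By Lemma 3, $\dim\psi>2^{n+1}$ cannot occur.

*Dimension $2^{n+1}$.* By Lemma 3, $\theta=xy\psi$ satisfies $\theta_\Omega\cong\varphi_\Omega$. By Proposition 5, $\psi$ is similar to $\varphi$, or it is similar to some $\gamma\in P_{n+1}F$ of which $\varphi$ contains a neighbor. So (2) holds.

*Dimension $2^{n+1}-1$.* By Lemma 3, $\varphi_\Omega\cong xy\,\psi_\Omega\perp\langle e\rangle$. Comparing determinants, we may take $e=\det\varphi\cdot\det(xy\psi)\in F^*$. Apply Proposition 5 to $\theta=xy\psi\perp\langle e\rangle$. Since $xy\psi\subset\theta$, the form $\psi$ is similar to a subform of $\varphi$ or of $\gamma$, and (2) holds.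

*Neighbors.* Let $\psi$ be a neighbor of $\gamma\in P_{n+1}F$. Since $\psi$ is anisotropic, $\gamma$ is not hyperbolic, hence anisotropic. Over $F(\gamma)$ the form $\gamma$ is hyperbolic, so $\psi_{F(\gamma)}$ is isotropic, and $F(\gamma)(\psi)/F(\gamma)$ is purely transcendental. This field contains $F(\psi)$, so $\varphi$ is isotropic over it, and therefore $\varphi_{F(\gamma)}$ is isotropic. So (1) holds for $\gamma$ in place of $\psi$, and the case of dimension $2^{n+1}$ applies to $\gamma$. The form $\gamma$ is not similar to $\varphi$, because $\varphi\notin I^{n+1}F$ by Lemma 2. So $\gamma$ is similar, hence isometric, to some $\gamma'\in P_{n+1}F$ of which $\varphi$ contains a neighbor. As $\psi$ is similar to a subform of $\gamma\cong\gamma'$, (2) holds. $\square$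

For $n=1$ the dimensions $2$ and $\ge3$ exhaust all cases, so Theorem B alone proves the conjecture there.

## 7. Forcing a new value over $F(\pi)$

Now take $n=3$ and $-1$ a square. By Lemma 4, we want a $\psi$ with $\psi_\Omega\subset\varphi_\Omega$ for a reason that is not visible over $F$. Suppose $\varphi_a\perp\varphi_c\subset\varphi$ over $F$, and put $\psi=\langle b\rangle\perp\varphi_c$. If $\varphi_a$ represents $b$ over $\Omega$, then
$$\psi_\Omega=\langle b\rangle\perp(\varphi_c)_\Omega\subset(\varphi_a\perp\varphi_c)_\Omega\subset\varphi_\Omega .$$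
If $\varphi_a$ represents $b$ already over $F$, nothing is gained, since then $\psi\subset\varphi$. So $b$ should be a value of $\varphi_a$ over $\Omega$ only. The following lemma forces a value over $\Omega$ when $\dim\varphi_a=7$.

**Lemma 6.** Let $-1$ be a square in $F$, let $\pi\in P_3F$ be anisotropic, $\Omega=F(\pi)$, and let $\chi$ be a form of dimension $8$ whose determinant $\Delta$ is not a square in $F$. If, for some $x\in F^*$ and some form $\rho$, $\chi+x\pi+\langle1,\Delta\rangle\otimes\rho=0$ in $WF$, then $\chi_\Omega$ is isotropic.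

*Proof.* Over $F(\sqrt\Delta)$ the form $\langle1,\Delta\rangle$ is hyperbolic, so $\chi=-x\pi=x\pi$ in the Witt ring, and $\chi\cong x\pi$ there. Hence $\chi$ is hyperbolic over $\Omega(\sqrt\Delta)$. As $F$ is algebraically closed in $\Omega$, $\Delta$ is not a square in $\Omega$. If $\chi_\Omega$ were anisotropic, (F5) would give $\chi_\Omega\cong\langle1,-\Delta\rangle\otimes\rho'$ with $\dim\rho'=4$. Its determinant is $(-\Delta)^4(\det\rho')^2$, a square. But $\det\chi=\Delta$, a contradiction. $\square$

With $\chi=\varphi_a\perp\langle b\rangle$, an isotropic vector of $\chi_\Omega$ makes $\varphi_a$ represent $-b$, hence $b$, because $(\varphi_a)_\Omega\subset\varphi_\Omega$ is anisotropic. So we need the relation of Lemma 6 to hold in $WF$, without it forcing too much. The plan is to take $\varphi_a,\varphi_c,b,x,\rho$ generic, and to pass to the top $F$ of the splitting tower of the form that expresses the relation. Up to a purely transcendental extension, $F$ embeds into every field where this form becomes hyperbolic. Anisotropy, and the failure of the two clauses of (2), pass from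 an extension down to $F$, so each can be tested over a monomial field where a special case of the relation is checked by hand. Different failures may be tested over different monomial fields.

## 8. The generic relation and the field $F$

Fix $4\le m\le10$. All fields from here on contain $k$, so $-1$ is a square. Let $A=\{1,u,v,uv\}$ and $T=\{ag: a\in A,\ g\in\{s,t,st,d\}\}$, a set of $16$ monomials. Let
$$F_0=k(u,v,s,t,d)(x,b,m_{ij},\rho_1,\dots,\rho_7),\qquad1\le i\le16,\ 1\le j\le6+m,$$
with all displayed generators algebraically independent. Put $\alpha=\langle1,u,v,uv\rangle$ and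
$$\varphi=\alpha\otimes\langle s,t,st,d\rangle,\qquad\pi=\alpha\otimes\langle1,d\rangle=\langle\langle u,v,d\rangle\rangle .$$
Let $\varphi$ live on $V=F_0^{16}$ with orthogonal basis $e_g$ $(g\in T)$ and $\varphi(e_g)=g$, and let $b_\varphi$ be the bilinear form with $b_\varphi(v,v)=\varphi(v)$. Let $m_1,\dots,m_{6+m}\in V$ be the vectors with coordinates $m_{ij}$. Put $U=\langle m_1,\dots,m_7\rangle$, $U'=\langle m_1,\dots,m_{6+m}\rangle$ and
$$\varphi_a=\varphi|_U,\qquad\varphi_c=\varphi|_{U'\cap U^\perp},\qquad\chi=\varphi_a\perp\langle b\rangle,\qquad\psi=\langle b\rangle\perp\varphi_c,$$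
$$\Delta=b\cdot\det\bigl(b_\varphi(m_i,m_j)\bigr)_{i,j\le7},\qquad q=\chi\perp x\pi\perp\langle1,\Delta\rangle\otimes\langle\rho_1,\dots,\rho_7\rangle .$$
The Gram determinants of $m_1,\dots,m_7$ and of $m_1,\dots,m_{6+m}$ are nonzero; this is shown in the proof of Lemma 8. So $\varphi_a$ has dimension $7$, $\varphi_c$ has dimension $m-1$, and both are nondegenerate. Hence $\dim\chi=8$, $\dim\psi=m$ and $\dim q=8+8+14=30$. We have $\det\chi=\Delta$. Modulo squares $\det q=\Delta\cdot1\cdot\Delta^7$, a square.

Let $F$ be the top of the generic splitting tower of $q$: $F_{i+1}=F_i(q_i)$ with $q_i=(q_{F_i})_{an}$, until $q$ is hyperbolic over $F=F_h$. Each nonzero $q_i$ has even dimension and square determinant (hyperbolic planes have determinant $-1$, a square). A binary form with square determinant is $\langle a,a\rangle$, which is hyperbolic. So each nonzero $q_i$ has dimension $\ge4$, and (F4) applies to it.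

**Lemma 7.** If $\Lambda_0/F_0$ is a field extension with $q_{\Lambda_0}$ hyperbolic, then $F$ embeds over $F_0$ into a purely transcendental extension $\Lambda_0(z_1,\dots,z_N)$.

*Proof.* We climb the tower. Suppose $F_i\subset\Lambda_i$ with $\Lambda_i/\Lambda_0$ purely transcendental. Then $(q_i)_{\Lambda_i}=q_{\Lambda_i}=0$ in the Witt ring, so $(q_i)_{\Lambda_i}$ is hyperbolic of dimension $\ge4$, and $\Lambda_{i+1}:=\Lambda_i(q_i)$ is purely transcendental over $\Lambda_i$. By (F4), $F_{i+1}=F_i(q_i)\subset\Lambda_i(q_i)=\Lambda_{i+1}$. $\square$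

## 9. Specializing the relation at two points

Let $\kappa=k((u))((v))((s))((t))((d))$.

**Lemma 8.** Let $g_1,\dots,g_{6+m}\in T$ be distinct, let $\bar x,\bar b,\bar\rho_1,\dots,\bar\rho_7\in\kappa^*$, and put $\bar\Delta=\bar b\,g_1\cdots g_7$. Assume that
$$\bar q=\langle g_1,\dots,g_7,\bar b\rangle\perp\bar x\pi\perp\langle1,\bar\Delta\rangle\otimes\langle\bar\rho_1,\dots,\bar\rho_7\rangle$$
is hyperbolic over $\kappa$. Then $F$ embeds over $k(u,v,s,t,d)$ into some $\Lambda=\kappa((\tau_1))\cdots((\tau_r))((z_1))\cdots((z_N))$, with $\psi_\Lambda\cong\langle\bar b,g_8,\dots,g_{6+m}\rangle$ and $\Delta\in\bar\Delta\Lambda^{*2}$.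

**Step 1: embed $F_0$ near the given point.** Let $y_1,\dots,y_r$ be the variables $x,b,m_{ij},\rho_l$, and let $\bar y_i\in\kappa$ be their prescribed values, where the prescribed value of the vector $m_j$ is $e_{g_j}$. The elements $\bar y_i+\tau_i$ are algebraically independent over $\kappa$. So $y_i\mapsto\bar y_i+\tau_i$ defines an embedding $F_0\to\kappa(\tau_1,\dots,\tau_r)\subset\Lambda_0:=\kappa((\tau_1))\cdots((\tau_r))$ over $k(u,v,s,t,d)$. Put $R=\kappa[[\tau_1,\dots,\tau_r]]\subset\Lambda_0$, with maximal ideal $\mathfrak m$. Every element $1+z$ of $1+\mathfrak m$ is a square in $R$: the series $\sum_j\binom{1/2}{j}z^j$ has coefficients in $\mathbb Z[1/2]$ and converges. So a unit of $R$ with constant term $\bar a$ has the square class of $\bar a$.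

**Step 2: identify $\varphi_a$, $\varphi_c$ and $\Delta$ over $\Lambda_0$.** The Gram matrix of $(m_1,\dots,m_{6+m})$ has entries in $R$ and reduces modulo $\mathfrak m$ to $\mathrm{diag}(g_1,\dots,g_{6+m})$. Let $D_j$ be its leading principal minors, with $D_0=1$. The constant term of $D_j$ is $g_1\cdots g_j\ne0$, so all $D_j$ are units of $R$. In particular the Gram determinants $D_7$ and $D_{6+m}$ are nonzero in $F_0$. (This uses only the embedding, not the hypothesis on $\bar q$, so it proves the claim made in Section 8.) Gram–Schmidt gives orthogonal vectors $m_j'\in m_j+\langle m_1,\dots,m_{j-1}\rangle$ with $\varphi(m_j')=D_j/D_{j-1}$, a unit with constant term $g_j$. The first seven span $U$. The others lie in $U'\cap U^\perp$ and, by dimension, span it. Hence over $\Lambda_0$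
$$\varphi_a\cong\langle g_1,\dots,g_7\rangle,\qquad\varphi_c\cong\langle g_8,\dots,g_{6+m}\rangle,\qquad\Delta=bD_7\in\bar\Delta\Lambda_0^{*2}.$$
Likewise $b,x,\rho_l$ have the square classes of $\bar b,\bar x,\bar\rho_l$. So $\psi_{\Lambda_0}\cong\langle\bar b,g_8,\dots,g_{6+m}\rangle$ and $q_{\Lambda_0}\cong\bar q_{\Lambda_0}$, which is hyperbolic.

**Step 3: extend the embedding to $F$.** By Lemma 7, $F$ embeds over $F_0$ into $\Lambda_0(z_1,\dots,z_N)\subset\Lambda_0((z_1))\cdots((z_N))=\Lambda$. $\square$

The field $\Lambda$ is monomial, and $u,v,s,t,d$ belong to the basis of its square class group.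

**Point $P$.** Take $(g_1,\dots,g_7)=(s,su,t,tu,d,du,st)$, $\bar b=st$, $\bar x=1$, $(g_8,g_9,g_{10})=(sv,tv,dv)$, the other $g_j$ arbitrary distinct elements of the rest of $T$, and $\bar\rho=(s,t,1,v,dv,1,1)$. In $\bar b\,g_1\cdots g_7$ every letter except $u$ occurs an even number of times, and $u$ occurs three times. So $\bar\Delta\equiv u$ modulo squares. In $W\kappa$ the two entries $st$ cancel, $\langle s,su,t,tu,d,du\rangle=\langle1,u\rangle\otimes\langle s,t,d\rangle$ and $\pi=\langle1,u\rangle\otimes\langle1,v,d,dv\rangle$. Hence
$$\bar q=\langle1,u\rangle\otimes\bigl(\langle s,t,d\rangle+\langle1,v,d,dv\rangle+\langle s,t,1,v,dv,1,1\rangle\bigr)=0,$$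
because in the bracket $s,t,d,v,dv$ occur twice each and $1$ occurs four times. Lemma 8 gives $F\subset\Lambda_P$ with $\Delta\in u\Lambda_P^{*2}$ and
$$\psi\cong\langle S\rangle,\qquad\{st,sv,tv,dv\}\subset S\subset T,\qquad|S|=m. \tag{E3}$$

**Point $P'$.** Take $(g_1,\dots,g_7)=(t,tu,tv,tuv,su,sv,suv)$, $\bar b=td$, $\bar x=s$, $(g_8,g_9,g_{10})=(s,st,d)$, the other $g_j$ distinct in $\{stu,stv,stuv,du,dv,duv\}$, and $\bar\rho=(t,tu,tv,tuv,s,1,1)$. Here $t\cdot tu\cdot tv\cdot tuv\equiv1$ and $su\cdot sv\cdot suv\equiv s$, so $\bar\Delta\equiv std$. In $W\kappa$ we have $s\langle u,v,uv\rangle+s\alpha=\langle s\rangle$, and therefore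
$$\langle g_1,\dots,g_7,\bar b\rangle+s\pi=t\alpha+s\langle u,v,uv\rangle+\langle td\rangle+s\alpha+sd\,\alpha=t\alpha+sd\,\alpha+\langle s,td\rangle=\langle1,std\rangle\otimes\langle t,tu,tv,tuv,s\rangle .$$
The last equality holds because $std\cdot t\alpha=sd\,\alpha$ and $std\cdot s=td$ modulo squares. Since $\langle1,1\rangle=0$, the last summand of $\bar q$ has the same class, so $\bar q=0$. Lemma 8 gives $F\subset\Lambda_{P'}$ with
$$\psi\cong\langle S'\rangle,\qquad\{td,s,st,d\}\subset S',\qquad S'\setminus\{td,s,st,d\}\subset stA\cup dA. \tag{E4}$$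
These entries are distinct, since $td\notin T$.

**Remark (one point is not enough).** Over $\Lambda_P$ we have $S\subset T$, so $\psi\subset\varphi$ and the first clause of (2) holds there. Over $\Lambda_{P'}$ let $\gamma=\langle\langle u,v,t,sd\rangle\rangle=\langle\Gamma\rangle$. Then $s\Gamma=A\cdot\{s,st,d,td\}$ contains $S'$, and $\varphi$ contains $\alpha\otimes\langle s,st,d\rangle$, of dimension $12>8$, which is similar to a subform of $\gamma$. So the second clause of (2) holds there. Each point can rule out only one clause.

## 10. The forms $\varphi_n,\pi_n,\psi$, and condition (1)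

Let $n\ge3$ and $F_n=F((w_1))\cdots((w_{n-3}))$. (From here on $F_n$ is this field, not a step of the tower.) Put
$$\varphi_n=\varphi\otimes\langle\langle w_1,\dots,w_{n-3}\rangle\rangle,\qquad\pi_n=\pi\otimes\langle\langle w_1,\dots,w_{n-3}\rangle\rangle,$$
with $\psi$ as above. Adjoining $((w_1))\cdots((w_{n-3}))$ to $\Lambda_P$ and $\Lambda_{P'}$ gives monomial fields $\widehat\Lambda_P,\widehat\Lambda_{P'}\supset F_n$. Let $W$ be the group of square classes generated by $w_1,\dots,w_{n-3}$, of order $2^{n-3}$.

**Step 1: anisotropy.** Over both monomial fields $\varphi_n=\langle TW\rangle$, with $16\cdot2^{n-3}=2^{n+1}$ distinct classes, and $\pi_n=\langle A\{1,d\}W\rangle$, with $2^n$ distinct classes. Over $\widehat\Lambda_P$, $\psi=\langle S\rangle$. So $\varphi_n,\pi_n,\psi$ are anisotropic over these fields, hence over $F_n$. In the same way $\varphi,\pi,\psi$ are anisotropic over $F$.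

**Step 2: the congruence.** Since $\alpha+\alpha=0$ in the Witt ring,
$$\langle\langle u,v,s,t\rangle\rangle+\pi=\alpha\otimes\langle1,s,t,st\rangle+\alpha\otimes\langle1,d\rangle=\varphi .$$
Multiply by $\langle\langle w_1,\dots,w_{n-3}\rangle\rangle$: $\varphi_n=\langle\langle u,v,s,t,w_1,\dots,w_{n-3}\rangle\rangle+\pi_n$, and the first summand lies in $I^{n+1}F_n$. So $\varphi_n\equiv\pi_n\bmod I^{n+1}F_n$. For $n=3$ the same formula gives $\varphi\equiv\pi\bmod I^4F$.

**Step 3: $\psi$ becomes a subform of $\varphi$ over $\Omega=F(\pi)$.** By Lemma 2 (with $n=3$), $\varphi_\Omega$ is anisotropic. As $\Delta\in u\Lambda_P^{*2}$, $\Delta$ is not a square in $\Lambda_P$, hence not in $F$. Since $q_F=0$ in $WF$, Lemma 6 applies to $\chi=\varphi_a\perp\langle b\rangle$, whose determinant is $\Delta$, and $\chi_\Omega$ is isotropic. The form $(\varphi_a)_\Omega\subset\varphi_\Omega$ is anisotropic, so an isotropic vector of $\chi_\Omega$ has nonzero last coordinate. So $\varphi_a$ represents $-b$, hence $b$, over $\Omega$. Therefore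
$$\varphi_\Omega\supset(\varphi_a\perp\varphi_c)_\Omega\supset\langle b\rangle\perp(\varphi_c)_\Omega=\psi_\Omega .$$

**Step 4: condition (1).** By Lemma 4 with $n=3$ (recall $\dim\psi=m\ge4$), $\varphi_{F(\psi)}$ is isotropic. Since $\varphi\subset\varphi_n$ over $F_n$ and $F(\psi)\subset F_n(\psi)$, the form $\varphi_n$ is isotropic over $F_n(\psi)$. So (1) holds for $\varphi_n,\pi_n,\psi$.

## 11. Both clauses of (2) fail: cosets of a four-group

Let $G$ be the square class group of the monomial field in use, $N=A\cdot W\le G$, of order $2^{n-1}$, and $H=G/N$, an elementary abelian $2$-group. The classes of $s,t,d$ are independent in $H$. Put $Q=\{s,t,st,d\}\subset H$. Then $|Q|=4$, and $TW$ is the full preimage of $Q$ in $G$. The product of the elements of $Q$ is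
$$s\cdot t\cdot st\cdot d=d\ne1\quad\text{in }H. \tag{E5}$$
By contrast, the product of the elements of a coset $\bar z\{1,a,c,ac\}$ of a four-group in $H$ is $\bar z^4\cdot1=1$. So $Q$ is not such a coset.

**Step 1: $\psi$ is not similar to a subform of $\varphi_n$.** We test over $\widehat\Lambda_{P'}$. If $\psi$ were similar to a subform of $\varphi_n$ over $F_n$, Lemma 1 would give $zS'\subset TW$ for some $z\in G$. By (E4) the image of $S'$ in $H$ is $\{td,s,st,d\}$, which has four elements. So $\bar z\{td,s,st,d\}\subset Q$, and the two sets are equal. The product on the left is $\bar z^4\cdot td\cdot s\cdot st\cdot d=1$, and on the right it is $d\ne1$ by (E5), a contradiction.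

**Step 2: no $\gamma$ as in the second clause exists.** Suppose $\gamma\in P_{n+1}F_n$, that $\psi$ is similar to a subform of $\gamma$, and that $\varphi_n$ contains a Pfister neighbor $\tau$ of $\gamma$. We test over $\widehat\Lambda_P$. There $\varphi_n$ is anisotropic, hence so is $\tau$. As $\dim\tau>2^n$, $\gamma$ is not hyperbolic over $\widehat\Lambda_P$, so it is anisotropic there. By Lemma 1:

* $\gamma=\langle\Gamma\rangle$ with $\Gamma\le G$ a subgroup of order $2^{n+1}$;
* $\tau=\langle T_0\rangle$ with $|T_0|>2^n$ and $T_0\subset TW\cap c\Gamma$ for some $c\in G$;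
* $S\subset z\Gamma$ for some $z\in G$.

*The image of $\Gamma$ in $H$ has order $4$.* Let $\bar\Gamma$ be this image and $|\bar\Gamma|=2^j$. The fibers of $\Gamma\to\bar\Gamma$ have $2^{n+1-j}=|\Gamma\cap N|\le|N|=2^{n-1}$ elements, so $j\ge2$. As $TW$ is the full preimage of $Q$,
$$2^n<|TW\cap c\Gamma|=|Q\cap\bar c\,\bar\Gamma|\cdot2^{n+1-j}.$$
Hence $2^{j-1}<|Q\cap\bar c\,\bar\Gamma|\le4$, so $j\le2$. Thus $j=2$.

*Contradiction.* By (E3), $S$ contains $st,sv,tv,dv$ and lies in $T$, so its image in $H$ is exactly $Q$. From $S\subset z\Gamma$ we get $Q\subset\bar z\,\bar\Gamma$. Both sides have four elements, so $Q=\bar z\,\bar\Gamma$ is a coset of a four-group, which contradicts (E5).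

So (1) holds and (2) fails for $\varphi_n,\pi_n,\psi$ over $F_n$. This proves Theorem A, for every $n\ge3$ and every $m$ with $4\le m\le10$. $\blacksquare$
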